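
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{remark}[theorem]{Remark}
\newtheorem{example}[theorem]{Example}
\numberwithin{equation}{section}

\title{Failure of weak compactness for non-archimedean metrics\\ of finite exponential energy, and the critical exponent $n/(n-1)$}


\begin{abstract}
Let $X$ be a smooth complex projective variety of dimension $n$ with an ample line bundle $L$. On the space of non-archimedean psh metrics $\varphi$ of finite exponential energy we consider the functional $\mathbf M(\varphi)=\int A_X\int e^{-t}\mathcal D_\varphi+E^{K_X}_{\exp}(\varphi)$ and the set $S_C$ of metrics normalized by $\int e^{-t}\,\mathrm{DH}_\varphi=1$ with $\mathbf M(\varphi)\le C$. It has been asked whether $S_C$ is weakly compact and whether every energy $E_{\exp}(\cdot;\rho)$, $\rho>0$, is bounded on it. The answer is no. For every $(X,L)$ and every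 $C$ above an explicit threshold, $S_C$ is not weakly closed; if moreover $n\ge2$, then $E_{\exp}(\cdot;\rho)$ is unbounded on $S_C$ for every $\rho>\frac n{n-1}$. In the other direction, for every $C$ the set $S_C$ is weakly relatively compact and $E_{\exp}(\cdot;\rho)$ is bounded on it for all $\rho\le\frac n{n-1}$ (for all $\rho>0$ if $n=1$). So the exponent $\frac n{n-1}$ is sharp.
\end{abstract}

\section{The question}\label{sec:question}

Throughout, $X$ is a smooth complex projective variety of dimension $n\ge1$, $L$ is an ample line bundle on $X$, and $V:=(L^n)$.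

\subsection{Valuations and metrics}

Let $X^{\mathrm{NA}}$ be the Berkovich analytification of $X$ with respect to the trivial absolute value on $\mathbb C$. Its points are the real-valued valuations, trivial on $\mathbb C$, of the function fields of subvarieties of $X$. For $v\in X^{\mathrm{NA}}$ and a section $s$ of a line bundle, $v(s)\in[0,\infty]$ is computed in a local trivialization at the center of $v$, and $\log|s|(v):=-v(s)\le0$. For an ideal $\mathfrak b$, $v(\mathfrak b)$ is the minimum of $v$ on $\mathfrak b$. The set $X^{\mathrm{div}}\subset X^{\mathrm{NA}}$ consists of the trivial valuation $v_{\mathrm{triv}}$ and the divisorial valuations $c\,\mathrm{ord}_F$ with $c\in\mathbb Q_{>0}$ and $F$ a prime divisor on a birational model $Y\to X$. The log discrepancy $A_X:X^{\mathrm{NA}}\to[0,+\infty]$ satisfies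
\[
A_X(c\,\mathrm{ord}_F)=c\,(1+\mathrm{ord}_F(K_{Y/X})),\qquad A_X(v_{\mathrm{triv}})=0 .
\]
For example, $A_X(\mathrm{ord}_p)=n$ for a closed point $p$.

A normal test configuration $(\mathcal X,\mathcal L)$ for $(X,L)$ is a normal variety $\mathcal X$, flat and projective over $\mathbb A^1$, with a $\mathbb C^*$-action and a $\mathbb C^*$-linearized $\mathbb Q$-line bundle $\mathcal L$, together with an equivariant identification with $(X,L)\times\mathbb C^*$ away from the central fiber $\mathcal X_0$. It is \emph{ample} if $\mathcal L$ is relatively ample, and it \emph{dominates} $X\times\mathbb A^1$ if the canonical birational map $\pi:\mathcal X\to X\times\mathbb A^1$ is a morphism. In that case $\mathcal L=\pi^*p_1^*L+D$ with a $\mathbb Q$-divisor $D$ supported on $\mathcal X_0$, and the metric induced by $(\mathcal X,\mathcal L)$ is the function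
\[
\varphi_{(\mathcal X,\mathcal L)}(v)=\sigma(v)(D)\quad\text{on }X^{\mathrm{NA}},\qquad \sigma(v)\Big(\sum_i f_it^i\Big)=\min_i\,(v(f_i)+i);
\]
$\sigma(v)$ is the Gauss extension of $v$. If $\mathcal X$ does not dominate $X\times\mathbb A^1$, one first pulls $\mathcal L$ back to the normalized graph of $\mathcal X\dashrightarrow X\times\mathbb A^1$. We write $\mathcal H=\mathcal H_{\mathrm{NA}}(X,L)$ for the set of metrics induced by normal ample test configurations, and $\mathcal H^{\mathrm{dom}}\subset\mathcal H$ for those induced by a normal ample test configuration that also dominates $X\times\mathbb A^1$.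

Let $\mathrm{PSH}(X,L)$ be the space of non-archimedean psh metrics of Boucksom--Jonsson \cite{BJ}, viewed as functions on $X^{\mathrm{NA}}$; its elements are exactly the limits, not identically $-\infty$, of decreasing sequences in $\mathcal H$. The \emph{weak topology} on $\mathrm{PSH}(X,L)$ is pointwise convergence on $X^{\mathrm{div}}$. Let $\mathcal E^1_{\mathrm{NA}}(X,L)$ be the finite-energy class and $\mathrm{MA}$ the non-archimedean Monge--Amp\`ere operator; $\mathrm{MA}(\varphi)$ is a positive measure of mass $V$. For $\varphi\in\mathcal E^1_{\mathrm{NA}}(X,L)$ and $\tau\in\mathbb R$ put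
\[
\varphi\wedge\tau:=\sup\{\varphi'\in\mathrm{PSH}(X,L)\mid\varphi'\le\varphi,\ \varphi'\le\tau\}\in\mathcal E^1_{\mathrm{NA}}(X,L).
\]

\subsection{Duistermaat--Heckman measures and exponential energies}

For a polarized scheme $(Z,M)$ of dimension $n$ with $\mathbb C^*$-action, let $w_{k,i}$ be the weights on $H^0(Z,kM)$ and put $\mathrm{DH}_{(Z,M)}=\lim_{k\to\infty}n!\,k^{-n}\sum_i\delta_{w_{k,i}/k}$, a measure on $\mathbb R$ of mass $(M^n)$. The sign of the weights is fixed so that replacing $\mathcal L$ by $\mathcal L+c\mathcal X_0$ translates the measure by $+c$; thus $t^{-c}$ has weight $+c$.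

Let $\varphi\in\mathcal H$ be induced by $(\mathcal X,\mathcal L)$ ample. Write $\mathcal X_0=\sum_Eb_EE$ and $v_E=b_E^{-1}\mathrm{ord}_E|_{\mathbb C(X)}\in X^{\mathrm{div}}$, and set
\[
\mathrm{DH}_\varphi:=\mathrm{DH}_{(\mathcal X_0,\mathcal L|_{\mathcal X_0})}=\sum_Eb_E\,\mathrm{DH}_{(E,\mathcal L|_E)},\qquad
\mathcal D_\varphi:=\sum_Eb_E\,\delta_{v_E}\otimes\mathrm{DH}_{(E,\mathcal L|_E)} .
\]
The measure $\mathcal D_\varphi$ on $X^{\mathrm{NA}}\times\mathbb R$ records which valuation is responsible for which part of $\mathrm{DH}_\varphi$. Let $\int e^{-\rho t}\mathcal D_\varphi$ be the measure on $X^{\mathrm{NA}}$ obtained by integrating out $t$, and $\iint_{X_{\mathrm{NA}}} e^{-\rho t}\mathcal D_\varphi=\int e^{-\rho t}\mathrm{DH}_\varphi$ its mass. In particular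
\[
\int_{X^{\mathrm{NA}}}A_X\int e^{-t}\mathcal D_\varphi=\sum_Eb_EA_X(v_E)\int e^{-t}\mathrm{DH}_{(E,\mathcal L|_E)} .
\]
For a line bundle $M$ on $X$ and $\varphi\in\mathcal H^{\mathrm{dom}}$, induced by $(\mathcal X,\mathcal L)$ ample and dominating, $\mathcal L+sM$ (we write $M$ for $\pi^*p_1^*M$) is relatively ample for $|s|$ small, and
\[
E^M_{\exp}(\varphi):=\frac d{ds}\Big|_{s=0}\Big(-\int_{\mathbb R}e^{-t}\,\mathrm{DH}_{(\mathcal X_0,(\mathcal L+sM)|_{\mathcal X_0})}\Big),\qquad\text{e.g. } E^M_{\exp}(0)=-n(M\cdot L^{n-1}).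
\]

These quantities extend as follows. For $\rho>0$ and $\varphi\in\mathrm{PSH}(X,L)$ let
\[
E_{\exp}(\varphi;\rho):=\inf\Big\{-\int_{\mathbb R}e^{-\rho t}\mathrm{DH}_{\varphi'}\ \Big|\ \varphi\le\varphi'\in\mathcal H\Big\},
\]
and let $\mathcal E^{\exp}_{\mathrm{NA}}(X,L)\subset\mathcal E^1_{\mathrm{NA}}(X,L)$ be the set of $\varphi$ with $E_{\exp}(\varphi;\rho)>-\infty$ for all $\rho>0$. For such $\varphi$ put $\iint_{X_{\mathrm{NA}}} e^{-\rho t}\mathcal D_\varphi=\int e^{-\rho t}\mathrm{DH}_\varphi:=-E_{\exp}(\varphi;\rho)$, and define $\int e^{-t}\mathcal D_\varphi$ to be the measure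
\[
\int_{\mathbb R}d\tau\,e^{-\tau}\big(\mathrm{MA}(\varphi\wedge\tau)-V\delta_{v_{\mathrm{triv}}}\big)+\Big(\int_{\mathbb R}e^{-t}\,\mathrm{DH}_\varphi\Big)\delta_{v_{\mathrm{triv}}},
\]
which is known to agree with the previous definition on $\mathcal H$. Since $A_X(v_{\mathrm{triv}})=0$, this gives
\begin{equation}\label{eq:Adef}
\mathbf A(\varphi):=\int_{X^{\mathrm{NA}}}A_X\int e^{-t}\mathcal D_\varphi=\int_{\mathbb R}e^{-\tau}\int_{X^{\mathrm{NA}}}A_X\,\mathrm{MA}(\varphi\wedge\tau)\,d\tau\in[0,+\infty].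
\end{equation}
Finally, $E^{K_X}_{\exp}(\varphi)$ is the limit of $E^{K_X}_{\exp}(\varphi_j)$ along decreasing sequences $\varphi_j\in\mathcal H$ converging to $\varphi$; it is known that the limit exists and does not depend on the sequence. By Lemma~\ref{lem:dom} below one may take $\varphi_j\in\mathcal H^{\mathrm{dom}}$, where the formula above applies literally. We abbreviate
\[
I(\varphi):=\int e^{-t}\mathrm{DH}_\varphi=-E_{\exp}(\varphi;1),\qquad \mathbf M:=\mathbf A+E^{K_X}_{\exp}.
\]

\subsection{The question}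

For $C\in\mathbb R$ let
\[
S_C:=\Big\{\varphi\in\mathcal E^{\exp}_{\mathrm{NA}}(X,L)\ \Big|\ \iint_{X_{\mathrm{NA}}}e^{-t}\mathcal D_\varphi=1,\ \int_{X_{\mathrm{NA}}}A_X\int e^{-t}\mathcal D_\varphi+E^{K_X}_{\exp}(\varphi)\le C\Big\},
\]
that is, $I(\varphi)=1$ and $\mathbf M(\varphi)\le C$. The following is asked in \cite{Ent}: \emph{is $S_C$ compact for the weak topology, and is $E_{\exp}(\cdot;\rho)$ bounded on $S_C$ for every $\rho>0$?}

This is a properness question for $\mathbf M$. Psh metrics with $\sup\varphi$ in a bounded interval form a weakly compact set, so one has to control $\sup\varphi$ and the part of $\mathrm{DH}_\varphi$ far to the left, where $e^{-\rho t}$ is large. The term $\mathbf A$ is a good candidate for both: we shall see in \eqref{eq:skoda} that $A_X(v)\ge\alpha\,(\sup\varphi-\varphi(v))$ for a constant $\alpha=\alpha(X,L)>0$, so it is expensive for $\varphi$ to be very negative at $v$. One might therefore guess that both answers are yes. This guess is right about relative compactness.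 It is wrong about closedness, because the normalization $I=1$ can be lost in weak limits. And it is wrong about boundedness when $n\ge2$ and $\rho>\frac n{n-1}$, because a deep but thin part of $\mathrm{DH}_\varphi$ can be cheap.

\section{Results and ideas}\label{sec:results}

\subsection{Statements}

Define the threshold
\begin{equation}\label{eq:threshold}
\underline C(X,L):=\inf_{\varphi_0\in\mathcal H^{\mathrm{dom}}}\frac{\mathbf M(\varphi_0)}{I(\varphi_0)}\ \le\ \frac{\mathbf M(0)}{I(0)}=-\frac{n(K_X\cdot L^{n-1})}{(L^n)} .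
\end{equation}

\begin{theorem}\label{thm:A}
Let $C>\underline C(X,L)$; for instance, let $C>-n(K_X\cdot L^{n-1})/(L^n)$.
\begin{enumerate}
\item[(a)] For every $n\ge1$, $S_C$ is not weakly compact; it is not even weakly sequentially closed in $\mathrm{PSH}(X,L)$.
\item[(b)] If $n\ge2$ and $\rho_0>\frac n{n-1}$, there is a sequence in $S_C$ along which $E_{\exp}(\cdot;\rho)\to-\infty$ for all $\rho\ge\rho_0$, and which converges weakly to an element of $\mathrm{PSH}(X,L)\setminus\mathcal E^{\exp}_{\mathrm{NA}}(X,L)$.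
\end{enumerate}
\end{theorem}

\begin{theorem}\label{thm:B}
Let $C\in\mathbb R$ be arbitrary.
\begin{enumerate}
\item[(i)] $\sup\varphi$ is bounded above and below on $S_C$. Hence $S_C$ is weakly relatively compact in $\mathrm{PSH}(X,L)$.
\item[(ii)] $E_{\exp}(\cdot;\rho)$ is bounded on $S_C$ for every $0<\rho\le\frac n{n-1}$ if $n\ge2$, and for every $\rho>0$ if $n=1$. By Theorem~\ref{thm:A}(b) the range is optimal for $n\ge2$ (and $C>\underline C(X,L)$).
\item[(iii)] $E_{\exp}(\cdot;\rho)$ is weakly upper semicontinuous on $\mathrm{PSH}(X,L)$. Hence each $\varphi$ in the weak closure of $S_C$ satisfies $-E_{\exp}(\varphi;1)\le1$ and $E_{\exp}(\varphi;\rho)>-\infty$ for all $\rho$ as in (ii).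
\end{enumerate}
\end{theorem}

So, for $C>\underline C(X,L)$, the compactness assertion is false in every dimension and the boundedness assertion is false for $n\ge2$; the boundedness assertion is true for $n=1$ and all $C$. Some lower bound on $C$ is needed in Theorem~\ref{thm:A}: if $aL-K_X$ is ample with $a\in\mathbb Z_{>0}$, then Proposition~\ref{prop:EK} and $\mathbf A\ge0$ give $\mathbf M\ge-na\,I$, so that $\underline C(X,L)\ge-na$ and $S_C=\emptyset$ for $C<-na$.

\subsection{The first failure on a curve}\label{sec:curve}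

\begin{example}\label{ex:curve}
Let $X$ be a curve of genus $\gamma$ and $d=\deg L$. Fix a rational $\varepsilon\in(0,d)$. For $p\in X$ let $\mathcal X$ be the blow-up of $X\times\mathbb A^1$ at $(p,0)$, with exceptional curve $E_1$, let $E_0$ be the strict transform of $X\times0$, and let $\mathcal L=p_1^*L-\varepsilon E_1$. Then $\mathcal X_0=E_0+E_1$, and $\mathcal L$ has degrees $d-\varepsilon$ on $E_0$ and $\varepsilon$ on $E_1$, so it is relatively ample. The blown-up ideal is $(z,t)$ with $z$ a coordinate at $p$, so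
\[
\varphi_p(v)=-\varepsilon\min(1,v(\mathfrak m_p)),\qquad v_{E_0}=v_{\mathrm{triv}},\qquad v_{E_1}=\mathrm{ord}_p,\qquad A_X(v_{E_1})=1 .
\]
On $E_1$ the sections of $k\mathcal L$ are spanned by $z^it^{j}$ with $i+j=k\varepsilon$, and $t^j$ has weight $-j$. The action on $E_0$ is trivial with weight $0$. Hence
\[
\mathrm{DH}_{\varphi_p}=(d-\varepsilon)\delta_0+dt|_{[-\varepsilon,0]},\qquad I(\varphi_p)=d+(e^\varepsilon-1-\varepsilon),\qquad \mathbf A(\varphi_p)=\int_{-\varepsilon}^0e^{-t}dt=e^\varepsilon-1 .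
\]
Replacing $\mathcal L$ by $\mathcal L+sK_X$ changes only the degree on $E_0$, by $s(2\gamma-2)$, so $E^{K_X}_{\exp}(\varphi_p)=2-2\gamma$. None of these numbers depends on $p$, and $\mathbf M(\varphi_p)/I(\varphi_p)\to(2-2\gamma)/d$ as $\varepsilon\to0$.

Now let $C>(2-2\gamma)/d$, choose $\varepsilon$ with $\mathbf M(\varphi_p)/I(\varphi_p)\le C$, and put $c=\log I(\varphi_p)$. Adding the constant $c$ multiplies both $I$ and $\mathbf M$ by $e^{-c}$ (Lemma~\ref{lem:translate}), so $\varphi_p+c\in S_C$ for every $p$. Let $p$ run through a sequence of distinct points $p_1,p_2,\dots$. A given divisorial valuation is centered at no more than one of them, so $\varphi_{p_i}+c$ converges weakly to the constant $c$. But $I(c)=d/I(\varphi_p)<1$, so the limit is not in $S_C$.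
\end{example}

The example shows the mechanism. The correction to $I$ sits at $p_i$ and is invisible in the limit, while its cost in $\mathbf M$ does not depend on $i$ and can be made small. What is needed in general is to make the same local modification at infinitely many points of an arbitrary $(X,L)$, starting from an arbitrary $\varphi_0\in\mathcal H^{\mathrm{dom}}$, and with the same $\varepsilon$ at all points.

\subsection{Where the exponent comes from}\label{sec:heur}

To break boundedness the local modification has to be deeper. In Section~\ref{sec:construct} we construct, from a concave increasing piecewise linear ``profile'' $g:[0,\varepsilon]\to\mathbb R_{\le0}$ with $g(\varepsilon)=0$ and $\varepsilon$ small, a metric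
\[
\varphi_{p,g}(v)=\varphi_0(v)+\max_{x\in[0,\varepsilon]}\big(g(x)-x\,v(\mathfrak m_p)\big).
\]
Up to constant factors it changes $\int e^{-\rho t}\mathrm{DH}$ and $\mathbf A$ by
\[
\int_0^\varepsilon(e^{-\rho g}-1)\,nx^{n-1}dx\qquad\text{and}\qquad n\int_0^\varepsilon g'e^{-g}\,nx^{n-1}dx
\]
respectively, and it does not change $E^{K_X}_{\exp}$. (Example~\ref{ex:curve} has this form, with $\varphi_0=0$ and $g(x)=x-\varepsilon$.) Now try $g(x)=\kappa\log(x/\varepsilon)$. The cost is a multiple of $\int x^{-1-\kappa+n-1}dx$, which is finite if and only if $\kappa<n-1$, while $\int x^{-\rho\kappa+n-1}dx$ is infinite if and only if $\rho\kappa\ge n$. For $n\ge2$ both hold for a suitable $\kappa$ if and only if $\rho>\frac n{n-1}$. For $n=1$ no $\kappa>0$ works.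

For the converse let $h(\tau)=\int(\tau-t)_+\mathrm{DH}_\varphi(t)$. We shall prove that $\int A_X\,\mathrm{MA}(\varphi\wedge\tau)$ is at least a constant times $h(\tau)\,h'(\tau)^{-1/n}$. So a bound on $\mathbf A$ bounds $\int e^{-\tau}h\,(h')^{-1/n}d\tau$. For $h=e^{\rho\tau}$ the integrand is of the order $e^{(\rho(1-1/n)-1)\tau}$. If $n\ge2$, this is integrable at $-\infty$ exactly when $\rho>\frac n{n-1}$; if $n=1$, it never is. This suggests that the bound forces $h$ to decay at least like $e^{\frac n{n-1}\tau}$, and faster than every exponential when $n=1$; Section~\ref{sec:proofB} makes this precise.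

\section{Facts used, models, filtrations}\label{sec:prelim}

\subsection{Facts used}

\begin{itemize}
\item[(P)] \cite{BJ} Functions in $\mathrm{PSH}(X,L)$ are upper semicontinuous (usc) and determined by their restriction to $X^{\mathrm{div}}$, and $\sup\varphi=\varphi(v_{\mathrm{triv}})$. $\mathrm{PSH}(X,L)$ is convex, stable under adding real constants and under decreasing limits $\not\equiv-\infty$, and contains $\frac1k\log|s|$ for $0\ne s\in H^0(kL)$. Every $\varphi\in\mathrm{PSH}(X,L)$ is the pointwise limit of a decreasing sequence in $\mathcal H$. $\mathcal H$ is exactly the set of functions $\frac1k\max_i(\log|s_i|+\lambda_i)$ with $(s_i)$ a finite set of nonzero sections of $kL$ without common zeros and $\lambda_i\in\mathbb Z$. Replacing $s_i,\lambda_i$ by $s_i^r,r\lambda_i$, one may take $k$ as divisible as desired.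
\item[(K)] \cite{BJ} $\{\varphi\in\mathrm{PSH}(X,L):\sup\varphi\in[a,b]\}$ is weakly compact.
\item[(E)] \cite{BJ} The energy $E$ on $\mathcal E^1_{\mathrm{NA}}(X,L)$, normalized by $E(\varphi)=\int t\,\mathrm{DH}_\varphi$ on $\mathcal H$ (so $E(0)=0$ and $E(\varphi+c)=E(\varphi)+cV$), is nondecreasing, continuous along decreasing sequences in $\mathcal E^1_{\mathrm{NA}}$ with limit in $\mathcal E^1_{\mathrm{NA}}$, and satisfies $E(\varphi')-E(\varphi)\le\int(\varphi'-\varphi)\,\mathrm{MA}(\varphi)$. (The energy is always written with its argument; a bare $E$ is a component of a central fiber.)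
\item[(A)] \cite{JM} If $A_X(v)<\infty$, there is a net of divisorial valuations $w_i\to v$ with $A_X(w_i)\to A_X(v)$.
\item[($\alpha$)] $\alpha:=\inf\{\mathrm{lct}(X,D'):0\le D'\sim_{\mathbb Q}L\}>0$. Since $\mathrm{lct}(X,D')\le A_X(v)/v(D')$ for divisorial $v$ with $v(D')>0$, this gives $A_X(v)\ge\alpha T(v)$ for $v\in X^{\mathrm{div}}$, where $T(v):=\sup\{v(s)/k: k\ge1,\ 0\ne s\in H^0(kL)\}$.
\end{itemize}

\subsection{Models}

Let $\varphi\in\mathcal H$ be induced by a normal ample $(\mathcal X',\mathcal L')$. Let $\mathcal X$ be the normalized graph of $\mathcal X'\dashrightarrow X\times\mathbb A^1$ and $\mathcal L=\pi^*p_1^*L+D$ the pull-back of $\mathcal L'$. We say that $\varphi$ \emph{is given by} $(\mathcal X,\mathcal L)$ and call $(\mathcal X',\mathcal L')$ its ample model. Then $\varphi(v)=\sigma(v)(D)$; as $\mathcal X'$ is normal, $H^0(\mathcal X,k\mathcal L)=H^0(\mathcal X',k\mathcal L')$ for $k$ divisible; and $\mathrm{DH}_\varphi$ is computed on the ample model. If $\varphi\in\mathcal H^{\mathrm{dom}}$,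 we take $\mathcal X=\mathcal X'$. Since $-b\mathcal X_0\le D\le b\mathcal X_0$ for some $b$ and $\sigma(v)(\mathcal X_0)=1$, $\varphi$ is bounded.

\begin{lemma}\label{lem:dom}
Every limit of a decreasing sequence in $\mathcal H$ is the limit of a decreasing sequence in $\mathcal H^{\mathrm{dom}}$.
\end{lemma}
\begin{proof}
Let $\varphi\in\mathcal H$ be given by $(\mathcal X,\mathcal L)$ and let $\delta>0$ be rational. As $\mathcal X$ is finite over $\mathcal X'\times_{\mathbb A^1}(X\times\mathbb A^1)$, the $\mathbb Q$-line bundle $\mathcal L+\delta\pi^*p_1^*L=(1+\delta)\pi^*p_1^*L+D$ is relatively ample. Dividing by $1+\delta$ we see that $\varphi/(1+\delta)\in\mathcal H^{\mathrm{dom}}$, and this tends to $\varphi$ uniformly as $\delta\to0$ because $\varphi$ is bounded. Given a decreasing sequence $\varphi_j\in\mathcal H$, $j\ge1$, choose $\varphi_j'\in\mathcal H^{\mathrm{dom}}$ with $|\varphi_j'-\varphi_j|\le4^{-j}$. Then $\varphi_j'+2^{1-j}\in\mathcal H^{\mathrm{dom}}$ has the same limit as $\varphi_j$,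 and it is decreasing since $\varphi'_{j+1}+2^{-j}\le\varphi_j'+4^{-j}+4^{-j-1}+2^{-j}\le\varphi_j'+2^{1-j}$.
\end{proof}

\subsection{Filtrations}

Weights on $H^0(\mathcal X_0,k\mathcal L)$ are best read off from a filtration of $H^0(X,kL)$ that depends only on the function $\varphi$. For $\varphi\in\mathcal H$ and $\lambda\in\mathbb R$ put
\[
F^\lambda_\varphi H^0(kL)=\{s\in H^0(kL):\log|s|+\lambda\le k\varphi\ \text{ on }X^{\mathrm{NA}}\}.
\]

\begin{lemma}\label{lem:filt}
Let $\varphi\in\mathcal H$ be given by $(\mathcal X,\mathcal L)$ and $m=\varphi(v_{\mathrm{triv}})=\sup\varphi$.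
\begin{enumerate}
\item[(1)] For $\lambda\in\mathbb Z$ and $k$ divisible,
\begin{equation}\label{eq:filt}
s\in F^\lambda_\varphi\iff st^{-\lambda}\in H^0(\mathcal X,k\mathcal L)\iff v_E(s)+k\varphi(v_E)\ge\lambda\ \text{ for all components $E$ of }\mathcal X_0 .
\end{equation}
\item[(2)] For all but countably many $\sigma\in\mathbb R$, along divisible $k$,
\begin{equation}\label{eq:dhlim}
n!\,k^{-n}\dim F_\varphi^{k\sigma}H^0(kL)\to\mathrm{DH}_\varphi[\sigma,\infty).
\end{equation}
\item[(3)] $\mathrm{DH}_\varphi$ is supported in $[\inf\varphi,m]$. If $\varphi\le\varphi'$ in $\mathcal H$, then $\int e^{-\rho t}\mathrm{DH}_\varphi\ge\int e^{-\rho t}\mathrm{DH}_{\varphi'}$. Consequently $E_{\exp}(\varphi;\rho)=-\int e^{-\rho t}\mathrm{DH}_\varphi$ for $\varphi\in\mathcal H$; in particular $\mathcal H\subset\mathcal E^{\exp}_{\mathrm{NA}}(X,L)$.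
\end{enumerate}
\end{lemma}

By definition, $E_{\exp}(\cdot;\rho)$ is nondecreasing on all of $\mathrm{PSH}(X,L)$.

\begin{proof}
(1) The valuation $\mathrm{ord}_E$ is $\mathbb C^*$-invariant, so its value on $\sum f_it^i$ is the minimum of its values on the $f_it^i$; as $\mathrm{ord}_E(t)=b_E$, this says $b_E^{-1}\mathrm{ord}_E=\sigma(v_E)$. Hence $st^{-\lambda}$, as a rational section of $k\mathcal L=\pi^*p_1^*kL+kD$, has order $b_E(v_E(s)-\lambda+k\varphi(v_E))$ along $E$. It is regular off $\mathcal X_0$, and $\mathcal X$ is normal; this is the second equivalence. If $st^{-\lambda}$ is regular, its value at $\sigma(v)$, which has a center on $\mathcal X$ because $\pi$ is proper, is nonnegative: $v(s)-\lambda+k\varphi(v)\ge0$, so $s\in F^\lambda_\varphi$. Conversely, an element of $F_\varphi^\lambda$ satisfies the inequalities at the $v_E$.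

(2) By (1), $H^0(\mathcal X',k\mathcal L')=\bigoplus_{\lambda\in\mathbb Z}F_\varphi^\lambda t^{-\lambda}$. By Serre vanishing on the ample model, for $k\gg0$ restriction to $\mathcal X'_0$ is surjective with kernel $t\,H^0(\mathcal X',k\mathcal L')$. So $H^0(\mathcal X'_0,k\mathcal L')=\bigoplus_\lambda F^\lambda/F^{\lambda+1}$ with $F^\lambda/F^{\lambda+1}$ of weight $\lambda$, and $\dim F^\lambda$ is the number of weights $\ge\lambda$ for $\lambda\in\mathbb Z$. As $F^{\lceil k\sigma\rceil}\subset F^{k\sigma}\subset F^{\lfloor k\sigma\rfloor}$, \eqref{eq:dhlim} holds whenever $\sigma$ is not an atom of $\mathrm{DH}_\varphi$.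

(3) Since $\log|s|\le0$, $F^\lambda_\varphi=H^0(kL)$ for $\lambda\le k\inf\varphi$. Evaluating at $v_{\mathrm{triv}}$, $F^\lambda_\varphi=0$ for $\lambda>km$. If $\varphi\le\varphi'$, then $F_\varphi\subset F_{\varphi'}$, so $\mathrm{DH}_\varphi[\sigma,\infty)\le\mathrm{DH}_{\varphi'}[\sigma,\infty)$ for almost every $\sigma$. The total masses agree and $e^{-\rho t}$ is decreasing.
\end{proof}

\begin{lemma}\label{lem:translate}
For $\varphi\in\mathcal H$ and $c\in\mathbb R$ one has $\varphi+c\in\mathcal E^{\exp}_{\mathrm{NA}}(X,L)$ and $E_{\exp}(\varphi+c;\rho)=e^{-\rho c}E_{\exp}(\varphi;\rho)$. If $\varphi\in\mathcal H^{\mathrm{dom}}$, then also $\mathbf M(\varphi+c)=e^{-c}\mathbf M(\varphi)$, hence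
\begin{equation}\label{eq:normalize}
\varphi+\log I(\varphi)\in S_C\iff\mathbf M(\varphi)/I(\varphi)\le C .
\end{equation}
\end{lemma}
\begin{proof}
For rational $c$ replace $\mathcal L$ by $\mathcal L+c\mathcal X_0$, which translates all DH measures by $c$. For real $c$, the first identity follows from the rational case applied to $c''<c<c'$ and monotonicity. For $\mathbf A$ use $(\varphi+c)\wedge\tau=\varphi\wedge(\tau-c)+c$ and $\mathrm{MA}(\psi+c)=\mathrm{MA}(\psi)$ in \eqref{eq:Adef}. For $E^{K_X}_{\exp}$ use the decreasing sequence $\varphi+c'$ with $c'$ rational, $c'\downarrow c$.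
\end{proof}

\section{Inserting a concave profile at a point}\label{sec:construct}

Fix $\varphi_0\in\mathcal H^{\mathrm{dom}}$, given by $(\mathcal X^0,\mathcal L_0)$ normal, relatively ample and dominating. The idea is to blow up a $\mathbb C^*$-invariant ideal that is monomial in local coordinates at a point $(p,0)$. Everything that changes can then be read off from a Newton polyhedron.

Let $m_0=\varphi_0(v_{\mathrm{triv}})\in\mathbb Q$ and let $E_0$ be the strict transform of $X\times0$; it has multiplicity $1$ and $v_{E_0}=v_{\mathrm{triv}}$. As $X\times\mathbb A^1$ is normal, every other component $E$ of $\mathcal X^0_0$ is $\pi$-exceptional, with image $Z_E\times0$ for a closed $Z_E\subsetneq X$. Put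
\[
U=X\setminus\bigcup_{E\ne E_0}Z_E .
\]
As $X\times\mathbb A^1$ is smooth, the exceptional locus of $\pi$ has pure codimension $1$. So $\pi$ is an isomorphism over $U\times\mathbb A^1$, and there $\mathcal L_0=p_1^*L+m_0\mathcal X^0_0$. We modify $\varphi_0$ only over points of $U$.

\subsection{The size of the modification}

Let $k_0$ be such that $k_0\mathcal L_0$ is a relatively very ample line bundle, giving $\mathcal X^0\subset\mathbb P^d_{\mathbb A^1}$. For $p\in U$ let $I_p=\mathfrak m_p\mathcal O_{\mathcal X^0}$; it is the ideal of the section $p\times\mathbb A^1$ of $\mathcal X^0\to\mathbb A^1$.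

\begin{lemma}\label{lem:gg}
Let $p\in U$. If $y\in\mathbb Q\cap[0,1/k_0]$, $k_0\mid k$ and $ky\in\mathbb Z$, then $k\mathcal L_0\otimes I_p^{ky}$ is globally generated.
\end{lemma}
\begin{proof}
A section of $\mathbb P^d_{\mathbb A^1}\to\mathbb A^1$ is given by a surjection from $\mathcal O_{\mathbb A^1}^{d+1}$ onto a line bundle. Its ideal $\mathcal J$ is generated by the linear forms in the kernel, which is free of rank $d$, so $\mathcal J(1)$ is globally generated. Restricting to $\mathcal X^0$, $k_0\mathcal L_0\otimes I_p$ is globally generated. Now $k\mathcal L_0\otimes I_p^{ky}$ is a quotient of $\big(\frac k{k_0}-ky\big)(k_0\mathcal L_0)\otimes(k_0\mathcal L_0\otimes I_p)^{\otimes ky}$, where $\frac k{k_0}-ky\ge0$.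
\end{proof}

The point is that $k_0$ does not depend on $p\in U$.

A \emph{profile} of width $\varepsilon$, where $0<\varepsilon\le\frac1{2k_0}$ is rational, is a continuous, concave, increasing, piecewise linear function $g:[0,\varepsilon]\to\mathbb R_{\le0}$ with $g(\varepsilon)=0$, rational breakpoints $0=y_0<\dots<y_l=\varepsilon$, rational values $g(y_i)$, and distinct slopes $q_i=a_i/b_i>0$ on $[y_{i-1},y_i]$, where $a_i,b_i$ are coprime positive integers.

\begin{proposition}\label{prop:profile}
Let $p\in U$ and let $g$ be a profile of width $\varepsilon\le\frac1{2k_0}$. Then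
\begin{equation}\label{eq:phipg}
\varphi_{p,g}(v)=\varphi_0(v)+\max_{x\in[0,\varepsilon]}\big(g(x)-x\,v(\mathfrak m_p)\big)
\end{equation}
(with $0\cdot\infty=0$ if $v(\mathfrak m_p)=\infty$) is an element of $\mathcal H^{\mathrm{dom}}$. For all $\rho>0$,
\begin{align}
\int e^{-\rho t}\mathrm{DH}_{\varphi_{p,g}}&=\int e^{-\rho t}\mathrm{DH}_{\varphi_0}+e^{-\rho m_0}\int_0^\varepsilon(e^{-\rho g(x)}-1)\,nx^{n-1}dx,\label{eq:gain}\\
\mathbf M(\varphi_{p,g})&=\mathbf M(\varphi_0)+n\,e^{-m_0}\int_0^\varepsilon g'(x)e^{-g(x)}\,nx^{n-1}dx.\label{eq:cost}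
\end{align}
\end{proposition}

\begin{proof}
For a sufficiently divisible $k$, which we fix, let
\[
\mathfrak a=\sum_{i=0}^lI_p^{ky_i}\,t^{-kg(y_i)}\subset\mathcal O_{\mathcal X^0}.
\]
This ideal is $\mathbb C^*$-invariant, and it is cosupported at $(p,0)$ because it contains $t^{-kg(0)}$ and $I_p^{k\varepsilon}$. Let $\mathcal X\to\mathcal X^0$ be its normalized blow-up, $\mathfrak a\mathcal O_{\mathcal X}=\mathcal O(-\mathbb E)$, and $\mathcal L=\mathcal L_0-\frac1k\mathbb E$.

\emph{Ampleness.} We have $\mathfrak a^2=\sum_{i,j}I_p^{k(y_i+y_j)}t^{-k(g(y_i)+g(y_j))}$ with $y_i+y_j\le2\varepsilon\le1/k_0$. By Lemma~\ref{lem:gg}, $k\mathcal L_0\otimes\mathfrak a^2$ is globally generated, so $\mathcal L_0-\frac2k\mathbb E$ is relatively nef. Moreover $\mathcal L_0-\frac\delta k\mathbb E$ is relatively ample for $0<\delta\ll1$, since $-\mathbb E$ is ample relative to $\mathcal X\to\mathcal X^0$. $\mathcal L$ is a convex combination of these two with positive weight on the second, so it is relatively ample. (This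 is where $\varepsilon\le\frac1{2k_0}$, rather than $\frac1{k_0}$, is used.)

\emph{Metric.} Since $\sigma(v)(t)=1$, $(\mathcal X,\mathcal L)$ induces the function
\[
\varphi_0(v)-\tfrac1k\sigma(v)(\mathfrak a)=\varphi_0(v)+\max_i\big(g(y_i)-y_iv(\mathfrak m_p)\big).
\]
A concave piecewise linear function attains its maximum at a breakpoint (and if $v(\mathfrak m_p)=\infty$, the maximum is attained at $y_0=0$), so this is \eqref{eq:phipg}.

\emph{Components.} As $X$ is smooth, there are a neighborhood $U'\subset U$ of $p$ and an \'etale map $z:U'\to\mathbb A^n$ with $z^{-1}(0)=\{p\}$. Then $U'\times\mathbb A^1\to\mathbb A^{n+1}$ is \'etale and $\mathbb C^*$-equivariant, and $\mathfrak a$ is the pull-back of the monomial ideal $\sum_i(z_1,\dots,z_n)^{ky_i}t^{-kg(y_i)}$. Normalized blow-ups commute with \'etale base change. So the fiber over $(p,0)$, its multiplicities and $\mathcal O(-\mathbb E)$ may be computed on the normalized blow-up of the monomial ideal. This is the toric variety of the normal fan of the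 Newton polyhedron
\[
\Pi=\{(\beta,\gamma)\in\mathbb R^n_{\ge0}\times\mathbb R_{\ge0}:\gamma\ge-k\tilde g(|\beta|/k)\},\qquad |\beta|=\beta_1+\dots+\beta_n,
\]
where $\tilde g=g$ on $[0,\varepsilon]$ and $\tilde g=0$ on $[\varepsilon,\infty)$; see Figure~\ref{fig:newton}. On it $\mathcal O(-\mathbb E)$ is the line bundle with polyhedron $\Pi$, the invariant prime divisors correspond to the facets of $\Pi$, and the order of a monomial along such a divisor is its pairing with the primitive inner normal. The divisors contained in $\{t=0\}$ come from the facets whose normal has nonzero $t$-component. These are $\{\gamma=0,\ |\beta|\ge k\varepsilon\}$, which gives $E_0$, and the compact facets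
\[
\Pi_i=\{\beta\ge0,\ |\beta|\in[ky_{i-1},ky_i],\ \gamma=-kg(|\beta|/k)\},\qquad 1\le i\le l,
\]
with primitive normals $(a_i,\dots,a_i,b_i)$. So the components of $\mathcal X_0$ are: the old $E\ne E_0$, with unchanged $(E,\mathcal L|_E)$, since they do not meet the fiber over $(p,0)$; the strict transform of $E_0$, still denoted $E_0$; and $E_1,\dots,E_l$ over $(p,0)$, with $b_{E_i}=b_i$. The valuation $v_{E_i}$ is monomial in $z$ with all weights $a_i/b_i$, i.e.
\[
v_{E_i}=q_i\,\mathrm{ord}_p,\qquad A_X(v_{E_i})=nq_i .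
\]

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\fill[gray!20] (0,3.6)--(0,3)--(0.8,1.4)--(2,0.5)--(4,0)--(5.6,0)--(5.6,3.6)--cycle;
\draw[->] (0,0)--(6.1,0) node[right] {$|\beta|/k$};
\draw[->] (0,0)--(0,4) node[left] {$\gamma/k$};
\draw[very thick] (0,3)--(0.8,1.4)--(2,0.5)--(4,0)--(5.6,0);
\draw[dashed] (0.8,1.4)--(0.8,0) node[below] {$y_1$};
\draw[dashed] (2,0.5)--(2,0) node[below] {$y_2$};
\node[below] at (4,0) {$y_3=\varepsilon$};
\node[left] at (0,3) {$-g(0)$};
\node[right] at (0.42,2.4) {$E_1$};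
\node[right] at (1.35,1.2) {$E_2$};
\node[above] at (3.1,0.3) {$E_3$};
\node[above] at (5,0) {$E_0$};
\node at (3.8,2.4) {$\Pi$};
\end{tikzpicture}
\caption{The Newton polyhedron $\Pi$ of the blown-up ideal, drawn in the coordinates $(|\beta|/k,\gamma/k)$, for a profile $g$ with three linear pieces. Its lower boundary is the graph of $-g$ on $[0,\varepsilon]$, continued by $0$. Each linear piece of slope $-q_i$ gives a new component $E_i$ of the central fiber, with valuation $q_i\,\mathrm{ord}_p$; the horizontal piece gives the strict transform $E_0$ of $X\times0$.}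
\label{fig:newton}
\end{figure}

\emph{DH measure of $E_i$.} Near $(p,0)$, $kr\mathcal L_0$ is generated by $t^{-krm_0}$ times a local generator of $krL$. So $H^0(E_i,kr\mathcal L)$ has a basis indexed by the lattice points $(\beta,\gamma)$ of $r\Pi_i$, corresponding to $t^{-krm_0}z^\beta t^\gamma$. The weight is $krm_0-\gamma$; divided by $kr$ it is $m_0+g(|\beta|/kr)$. On $r\Pi_i$ we have $\gamma+krg(y_i)=-\frac{a_i}{b_i}(|\beta|-kry_i)$. As $a_i,b_i$ are coprime, the lattice points of $r\Pi_i$ project bijectively to the $\beta\in\mathbb Z^n_{\ge0}$ with $|\beta|\in[kry_{i-1},kry_i]$ and $|\beta|\equiv kry_i$ mod $b_i$. These lie in a coset of a sublattice of index $b_i$, so $n!(kr)^{-n}\sum\delta_{\beta/kr}\to\frac1{b_i}\,n!\,d\beta$ on $\{\beta\ge0,\ y_{i-1}\le|\beta|\le y_i\}$. Since $n!\,\mathrm{Leb}\{\beta\ge0,|\beta|\le x\}=x^n$, we conclude: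
\begin{equation}\label{eq:DHEi}
b_i\,\mathrm{DH}_{(E_i,\mathcal L|_{E_i})}\ \text{ is the image of }\ nx^{n-1}dx|_{[y_{i-1},y_i]}\ \text{ under } x\mapsto m_0+g(x).
\end{equation}

\emph{The other components.} Before and after the blow-up, $\mathbb C^*$ acts trivially on $E_0$ and with constant weight $m_0$ on the restricted polarization, so the DH measure of $E_0$ is a multiple of $\delta_{m_0}$. The total mass is $V$ before and after, and the old $E\ne E_0$ are unchanged. Hence the mass at $E_0$ drops by $\sum_ib_i(\mathcal L|_{E_i}^n)=\int_0^\varepsilon nx^{n-1}dx=\varepsilon^n$. Together with \eqref{eq:DHEi} this gives \eqref{eq:gain}.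

Now let $M$ be a line bundle on $X$ and replace $\mathcal L_0,\mathcal L$ by $\mathcal L_0+sM,\mathcal L+sM$ with $|s|$ small. $M$ is equivariantly trivial on the $E_i$, being pulled back from $p$ there. The old $E\ne E_0$ contribute equally before and after, the weight on $E_0$ is still $m_0$, and the mass at $E_0$ is determined by the total mass $((L+sM)^n)$. So the difference of the two DH measures does not depend on $s$, and $E^M_{\exp}(\varphi_{p,g})=E^M_{\exp}(\varphi_0)$; we use this for $M=K_X$. Finally $A_X(v_{E_0})=0$, so $\mathbf A$ changes exactly by the contributions of the $E_i$,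
\[
\sum_inq_i\int_{y_{i-1}}^{y_i}e^{-m_0-g(x)}\,nx^{n-1}dx=n\,e^{-m_0}\int_0^\varepsilon g'e^{-g}\,nx^{n-1}dx,
\]
which gives \eqref{eq:cost}.
\end{proof}

\section{Proof of Theorem~\ref{thm:A}}\label{sec:proofA}

Let $C>\underline C(X,L)$. Fix $\varphi_0\in\mathcal H^{\mathrm{dom}}$ with $\mathbf M(\varphi_0)/I(\varphi_0)<C$, given by $(\mathcal X^0,\mathcal L_0)$, and use the notation of Section~\ref{sec:construct}.

\subsection{Part (a): bubbles at varying points}

Let $\varepsilon=\frac1{2k_0}$, let $p_1,p_2,\dots\in U$ be distinct closed points, let $g(x)=q(x-\varepsilon)$ with $q\in\mathbb Q_{>0}$, and let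
\[
\varphi_i:=\varphi_{p_i,g}=\varphi_0-\varepsilon\min(q,v(\mathfrak m_{p_i})).
\]
By \eqref{eq:gain} and \eqref{eq:cost}, $Z:=I(\varphi_i)>I(\varphi_0)$ and $\mathbf M(\varphi_i)$ do not depend on $i$, and they tend to $I(\varphi_0)$ and $\mathbf M(\varphi_0)$ as $q\to0$. Fix $q$ with $\mathbf M(\varphi_i)/Z\le C$ and put $c=\log Z$. By \eqref{eq:normalize}, $\varphi_i+c\in S_C$ for all $i$.

For $v\in X^{\mathrm{div}}$, $v(\mathfrak m_{p_i})>0$ only if the center of $v$ is $p_i$, hence for at most one $i$. So $\varphi_i+c\to\varphi_0+c$ weakly. But $I(\varphi_0+c)=I(\varphi_0)/Z<1$, so $\varphi_0+c\notin S_C$, and $S_C$ is not weakly sequentially closed in $\mathrm{PSH}(X,L)$. If $S_C$ were weakly compact, the sequence would have a cluster point in $S_C$. It would coincide with $\varphi_0+c$ on $X^{\mathrm{div}}$, hence everywhere by (P), a contradiction.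

\subsection{Part (b): a logarithmic profile}

Let $n\ge2$ and $\rho_0>\frac n{n-1}$. We discretize the profile $\kappa\log(x/\varepsilon)$ of Section~\ref{sec:heur} along $x=\varepsilon2^{-i}$ and truncate it. Since profiles take rational values, we prescribe the drop $\theta$ (which replaces $\kappa\log2$) from one dyadic point to the next. Choose a rational number $\theta$ with
\[
\frac{n\log2}{\rho_0}\le\theta<(n-1)\log2 ,
\]
which is possible exactly because $\rho_0>\frac n{n-1}$. Fix $p\in U$; let $\varepsilon\in(0,\frac1{2k_0}]$ be rational, to be chosen below, and $x_i=\varepsilon2^{-i}$. Let $g$ on $(0,\varepsilon]$ be linear on each $[x_i,x_{i-1}]$ with $g(x_i)=-i\theta$. Its slope on $[x_i,x_{i-1}]$ is $\theta2^i/\varepsilon$, so $g$ is concave and increasing. For $j\ge1$ let $g_j=g$ on $[x_j,\varepsilon]$, extended linearly to $[0,x_j]$ with the slope of $g$ on $[x_j,x_{j-1}]$; then $g_j(0)=-(j+1)\theta$. The $g_j$ are profiles, they decrease with $j$ on $[0,\varepsilon]$, and $g_j\downarrow g$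 on $(0,\varepsilon]$. Let $\varphi_j=\varphi_{p,g_j}\in\mathcal H^{\mathrm{dom}}$. By \eqref{eq:phipg}, $\varphi_j$ is decreasing in $j$ and $\varphi_j(v_{\mathrm{triv}})=m_0$. So $\varphi:=\lim\varphi_j\in\mathrm{PSH}(X,L)$.

\emph{The cost is small, uniformly in $j$.} On $[x_{i+1},x_i]$ we have $e^{-g_j}\le e^{-g}\le e^{(i+1)\theta}$. As $n\ge2$, $e^{-g_j}x^{n-1}$ vanishes at $x=0$, and integration by parts gives
\begin{align*}
\int_0^\varepsilon g_j'e^{-g_j}x^{n-1}dx&=-\varepsilon^{n-1}+(n-1)\int_0^\varepsilon x^{n-2}e^{-g_j}dx\le\sum_{i\ge0}e^{(i+1)\theta}(x_i^{n-1}-x_{i+1}^{n-1})=K\varepsilon^{n-1},\\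
0\le\int_0^\varepsilon(e^{-g_j}-1)\,nx^{n-1}dx&\le\sum_{i\ge0}e^{(i+1)\theta}(x_i^n-x_{i+1}^n)=K'\varepsilon^n .
\end{align*}
The sums are geometric with ratios $e^\theta2^{-(n-1)}<1$ and $e^\theta2^{-n}<1$, so $K,K'<\infty$, and they depend only on $n,\theta$. By \eqref{eq:gain} and \eqref{eq:cost},
\[
\mathbf M(\varphi_j)-C\,I(\varphi_j)\le\mathbf M(\varphi_0)-C\,I(\varphi_0)+e^{-m_0}\big(n^2K\varepsilon^{n-1}+|C|K'\varepsilon^n\big),
\]
which is negative for all $j$ once $\varepsilon$ is small. Fix such an $\varepsilon$. Then $c_j:=\log I(\varphi_j)$ is nondecreasing and bounded, $c_j\to c$, and $\varphi_j+c_j\in S_C$ by \eqref{eq:normalize}.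

\emph{The energy is unbounded.} On $[x_{i+1},x_i]$ with $i\le j-1$, $g_j\le g_j(x_i)=-i\theta$. For $\rho\ge\rho_0$ we have $e^{\rho\theta}\ge2^n$, so
\[
\int_0^\varepsilon e^{-\rho g_j}\,nx^{n-1}dx\ge\sum_{i=0}^{j-1}e^{\rho i\theta}(x_i^n-x_{i+1}^n)=\varepsilon^n(1-2^{-n})\sum_{i=0}^{j-1}(e^{\rho\theta}2^{-n})^i\ge\varepsilon^n(1-2^{-n})\,j .
\]
By \eqref{eq:gain}, $E_{\exp}(\varphi_j;\rho)\to-\infty$. By Lemma~\ref{lem:translate} and boundedness of $c_j$, $E_{\exp}(\varphi_j+c_j;\rho)\to-\infty$.

\emph{The weak limit} of $\varphi_j+c_j$ is $\varphi+c\in\mathrm{PSH}(X,L)$. For rational $c'>c$ we have $\varphi+c\le\varphi_j+c'\in\mathcal H$, so $E_{\exp}(\varphi+c;\rho)\le e^{-\rho c'}E_{\exp}(\varphi_j;\rho)\to-\infty$. Hence $\varphi+c\notin\mathcal E^{\exp}_{\mathrm{NA}}(X,L)$, which proves Theorem~\ref{thm:A}. \qed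

\section{Comparison, truncation, and the function $h_\varphi$}\label{sec:trunc}

We turn to Theorem~\ref{thm:B}. By \eqref{eq:Adef}, $\mathbf A(\varphi)$ is an integral over the truncations $\varphi\wedge\tau$, whereas the exponential energies are integrals against $\mathrm{DH}_\varphi$. This section relates the two.

\begin{lemma}[Comparison]\label{lem:comparison}
Let $\varphi'\in\mathcal H$ be given by $(\mathcal X,\mathcal L)$ and let $\psi\in\mathrm{PSH}(X,L)$. If $\psi(v_E)\le\varphi'(v_E)$ for all components $E$ of $\mathcal X_0$, then $\psi\le\varphi'$.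
\end{lemma}
\begin{proof}
Let $\psi_j\in\mathcal H$ decrease to $\psi$, and let $\delta>0$ be rational. There are finitely many $E$, so for $j\gg0$ we have $\psi_j(v_E)\le\varphi'(v_E)+\delta$ for all $E$. Write $\psi_j=\frac1k\max_i(\log|s_i|+\lambda_i)$ with $k$ divisible. By \eqref{eq:filt}, $s_i\in F^{\lambda_i-k\delta}_{\varphi'}$, that is, $\log|s_i|+\lambda_i-k\delta\le k\varphi'$ on all of $X^{\mathrm{NA}}$. So $\psi\le\psi_j\le\varphi'+\delta$; let $\delta\to0$.
\end{proof}

\begin{corollary}\label{cor:usc}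
$E_{\exp}(\cdot;\rho)$ is weakly usc on $\mathrm{PSH}(X,L)$. If $\varphi_j\in\mathcal H$ decreases to $\varphi\in\mathrm{PSH}(X,L)$, then $\int e^{-\rho t}\mathrm{DH}_{\varphi_j}\uparrow-E_{\exp}(\varphi;\rho)$.
\end{corollary}
\begin{proof}
Let $\psi_i\to\psi$ be a weakly convergent net, $\psi\le\varphi'\in\mathcal H$, and $\delta>0$ rational. By Lemma~\ref{lem:comparison} applied to $\varphi'+\delta\in\mathcal H$, eventually $\psi_i\le\varphi'+\delta$, so $E_{\exp}(\psi_i;\rho)\le-e^{-\rho\delta}\int e^{-\rho t}\mathrm{DH}_{\varphi'}$. Letting $\delta\to0$ and taking the infimum over $\varphi'$ gives $\limsup E_{\exp}(\psi_i;\rho)\le E_{\exp}(\psi;\rho)$. The second claim follows from this and monotonicity.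
\end{proof}

\begin{lemma}[Truncation]\label{lem:trunc}
Let $\varphi\in\mathcal H$. For every $\tau\in\mathbb R$, $E(\varphi\wedge\tau)=\int\min(t,\tau)\,\mathrm{DH}_\varphi(t)$. If $\tau\in\mathbb Q$, then $\varphi\wedge\tau\in\mathcal H$.
\end{lemma}
\begin{proof}
Let $\varphi$ be given by $(\mathcal X,\mathcal L)$ and $m=\varphi(v_{\mathrm{triv}})\in\mathbb Q$. For $\tau\ge m$ we have $\varphi\wedge\tau=\varphi$, and $\mathrm{DH}_\varphi$ lives on $(-\infty,m]$, so the claims are clear.

Let $\tau\le m$ be rational and $\psi=\varphi\wedge\tau$. We describe $\psi$ by sections. The algebra $\bigoplus_{k,\lambda}F^\lambda_\varphi H^0(kL)\,t^{-\lambda}$ ($k$ divisible, $\lambda\in\mathbb Z$) equals $\bigoplus_kH^0(\mathcal X,k\mathcal L)$, hence is finitely generated. Let $\mathcal R$ be its part with bidegrees in the rational cone $\lambda\le k\tau$, $k\ge0$. By Gordan's lemma the monomials in bihomogeneous generators whose bidegree lies in the cone form a finitely generated monoid, so $\mathcal R$ is finitely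 generated. $\mathcal R$ contains $t$ (bidegree $k=0$, $\lambda=-1$), its part with $k=0$ is $\mathbb C[t]$, and $\mathcal R[t^{-1}]=\bigoplus_kH^0(kL)[t^{\pm1}]$ since $F^\lambda_\varphi=H^0(kL)$ for $\lambda\ll0$. For a suitably divisible $k$, the $k$-th Veronese subalgebra of $\mathcal R$ is generated over $\mathbb C[t]$ by finitely many homogeneous elements $s_it^{-\lambda_i}$ of degree $k$. The $s_i$ have no common zeros, because they generate $\bigoplus_rH^0(rkL)$. So $\varphi_\tau:=\frac1k\max_i(\log|s_i|+\lambda_i)\in\mathcal H$. Moreover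
\begin{equation}\label{eq:R}
\tfrac1{k'}(\log|s|+\lambda)\le\varphi_\tau\qquad\text{for all }st^{-\lambda}\in\mathcal R\text{ of degree }k'>0 .
\end{equation}
Indeed $s^kt^{-k\lambda}$ has degree $kk'$, so it is a linear combination of monomials $t^e\prod_{u=1}^{k'}s_{i_u}t^{-\lambda_{i_u}}$ with $e\ge0$ and $\sum_u\lambda_{i_u}-e=k\lambda$. Hence $k\log|s|+k\lambda\le\max\sum_u(\log|s_{i_u}|+\lambda_{i_u})\le kk'\varphi_\tau$.

\emph{$\psi=\varphi_\tau$.} Each $\frac1k(\log|s_i|+\lambda_i)$ is psh, $\le\varphi$ and $\le\tau$, hence $\le\psi$; so $\varphi_\tau\le\psi$. Conversely let $\psi_j\in\mathcal H$ decrease to $\psi$ and $\delta>0$ rational. For $j\gg0$, $\psi_j(v_E)\le\varphi(v_E)+\delta$ for all components $E$ of $\mathcal X_0$, and $\psi_j(v_{\mathrm{triv}})\le\tau+\delta$. Write $\psi_j=\frac1{k'}\max_i(\log|s'_i|+\lambda'_i)$ with $k'$ divisible. Then \eqref{eq:filt} gives $s'_i\in F_\varphi^{\lambda'_i-k'\delta}$, and evaluation at $v_{\mathrm{triv}}$ gives $\lambda'_i-k'\delta\le k'\tau$. By \eqref{eq:R},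 $\psi\le\psi_j\le\varphi_\tau+\delta$. Let $\delta\to0$.

\emph{DH measure.} If $0\ne s\in F^\lambda_\varphi H^0(kL)$ and $\lambda\le k\tau$, then $\frac1k(\log|s|+\lambda)$ is psh, $\le\varphi$ and $\le\tau$, hence $\le\psi$. So $F^\lambda_\psi=F^\lambda_\varphi$ for $\lambda\le k\tau$, and $F^\lambda_\psi=0$ for $\lambda>k\tau$ by evaluation at $v_{\mathrm{triv}}$. By \eqref{eq:dhlim}, $\mathrm{DH}_\psi=\min(\cdot,\tau)_*\mathrm{DH}_\varphi$, and the formula for $E(\psi)=\int t\,\mathrm{DH}_\psi$ follows. For real $\tau$, the left side of the formula is nondecreasing in $\tau$, the right side is continuous, and they agree on $\mathbb Q$.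
\end{proof}

\subsection*{The function $h_\varphi$}

For $\varphi\in\mathcal E^{\exp}_{\mathrm{NA}}(X,L)$ put $m=\sup\varphi$ and
\[
h(\tau)=h_\varphi(\tau):=V\tau-E(\varphi\wedge\tau),\qquad N(\tau)=N_\varphi(\tau):=h'(\tau^-);
\]
the left derivative exists because $h$ is convex, see Lemma~\ref{lem:h}. For $\varphi\in\mathcal H$, Lemma~\ref{lem:trunc} says $h(\tau)=\int(\tau-t)_+\mathrm{DH}_\varphi(t)$ and $N(\tau)=\mathrm{DH}_\varphi(-\infty,\tau)$.

\begin{lemma}\label{lem:h}
Let $\varphi\in\mathcal E^{\exp}_{\mathrm{NA}}(X,L)$ and let $\varphi_j\in\mathcal H$ decrease to $\varphi$.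
\begin{enumerate}
\item[(1)] $\varphi_j\wedge\tau\downarrow\varphi\wedge\tau$ and $h_{\varphi_j}(\tau)\uparrow h(\tau)$ for all $\tau$. The function $h\ge0$ is convex and nondecreasing, $0\le N\le V$, $h(\tau)=h(m)+V(\tau-m)$ for $\tau\ge m$, and $N_{\varphi_j}(\tau)\to N(\tau)$ wherever $h$ is differentiable.
\item[(2)] For every $\kappa>0$, $h(\tau)=O(e^{\kappa\tau})$ as $\tau\to-\infty$. If $N(\tau)=0$, then $h(\tau)=0$.
\item[(3)] The measure $\nu:=h''$ has mass $V$, and for all $\rho>0$
\begin{equation}\label{eq:laplace}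
-E_{\exp}(\varphi;\rho)=\rho^2\int_{\mathbb R}e^{-\rho\tau}h(\tau)\,d\tau=\int e^{-\rho t}d\nu(t).
\end{equation}
\end{enumerate}
\end{lemma}
\begin{proof}
(1) The limit of $\varphi_j\wedge\tau$ is psh, $\le\varphi$, $\le\tau$ and $\ge\varphi\wedge\tau$, hence equal to $\varphi\wedge\tau$. By (E), $h_{\varphi_j}\uparrow h$. The $h_{\varphi_j}$ are nonnegative, convex and nondecreasing with slopes in $[0,V]$; these properties pass to the limit, and slopes of convex functions converge at points where the limit is differentiable. For $\tau\ge m$, $\varphi\wedge\tau=\varphi$.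

(2), (3) Since $\int_t^\infty e^{-\rho\tau}(\tau-t)\,d\tau=\rho^{-2}e^{-\rho t}$, the first equality in \eqref{eq:laplace} holds for $\varphi_j$. By Corollary~\ref{cor:usc} and monotone convergence it holds for $\varphi$. Its value is finite for all $\rho$, because $\varphi\in\mathcal E^{\exp}_{\mathrm{NA}}$. As $h$ is nondecreasing, $h(\tau)\int_\tau^{\tau+1}e^{-\kappa\tau'}d\tau'\le\int_{\mathbb R}e^{-\kappa\tau'}h(\tau')\,d\tau'$ is bounded, so $h(\tau)=O(e^{\kappa\tau})$. In particular $h\to0$, and by convexity $N\to0$, at $-\infty$. So $\nu$ has mass $V$ and $h(\tau)=\int(\tau-t)_+d\nu(t)$, which gives the second equality. If $N(\tau)=0$, the convex nondecreasing function $h$ is constant on $(-\infty,\tau]$, hence $0$ there.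
\end{proof}

\section{Two lower bounds for the log discrepancy term}\label{sec:lower}

We now bound $\int A_X\,\mathrm{MA}(\varphi\wedge\tau)$ from below in terms of $h$. The geometric input is a lower bound on how many sections vanish little along a given valuation.

\begin{lemma}\label{lem:volume}
Let $v\in X^{\mathrm{div}}$ be nontrivial and $0\le c<T(v)$. Then
\[
\lim_{k\to\infty}n!\,k^{-n}\dim\{s\in H^0(kL):v(s)\ge kc\}\le V\big(1-(c/T(v))^n\big).
\]
\end{lemma}
\begin{proof}
By scaling, $v=\mathrm{ord}_F$ with $F\subset Y$ a smooth divisor on a smooth projective model. Let $\Delta\subset\mathbb R^n$ be the Okounkov body of the pull-back of $L$ for an admissible flag with first member $F$. It is the closed convex hull of the normalized values $\frac1k\mathbf v(s)$ of a $\mathbb Z^n$-valued valuation $\mathbf v$ whose first coordinate is $\mathrm{ord}_F$. The dimension of a space of sections equals the number of its $\mathbf v$-values, and the sets $\frac1k\mathbf v(H^0(kL)\setminus0)$ equidistribute in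 $\Delta$ \cite{LM}. So the limit equals $n!\,|\Delta\cap\{x_1\ge c\}|$, and $V=n!\,|\Delta|$. On $\Delta$, $\max x_1=T:=T(v)$, and $\min x_1=0$ because multiples of $L$ are base point free. Let $w(x)=|\Delta\cap\{x_1=x\}|_{n-1}$. By Brunn--Minkowski, $w^{1/(n-1)}$ is concave and $\ge0$ on $[0,T]$ (for $n=1$, $w\equiv1$). So $w^{1/(n-1)}(x)/x$ is nonincreasing and $w(x)=x^{n-1}r(x)$ with $r$ nonincreasing. Hence $c^{-n}\int_0^cw$, a constant multiple of the average of $r$ over $[0,c]$ with weight $x^{n-1}$, is nonincreasing in $c$. So $\int_0^cw\ge(c/T)^n\int_0^Tw$.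
\end{proof}

\begin{proposition}\label{prop:pointwise}
Let $\varphi\in\mathcal E^{\exp}_{\mathrm{NA}}(X,L)$, $m=\sup\varphi$. For every $v$ with $A_X(v)<\infty$ and every $\tau<m$ at which $h$ is differentiable,
\begin{align}
A_X(v)\,N(\tau)^{1/n}&\ge\alpha V^{1/n}\big(\tau-(\varphi\wedge\tau)(v)\big),\label{eq:pointwise}\\
A_X(v)&\ge\alpha\,(m-\varphi(v)).\label{eq:skoda}
\end{align}
\end{proposition}
\begin{proof}
The idea is that the sections in $F^{k\sigma}_\varphi$ with $\sigma<\tau$, of which there are about $(V-N(\sigma))k^n/n!$, all vanish to order at least $k(\sigma-(\varphi\wedge\tau)(v))$ along $v$, so Lemma~\ref{lem:volume} bounds this order.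

\emph{Divisorial $v$, $\varphi\in\mathcal H$.} Let $\tau\le m$ be arbitrary and $\psi=\varphi\wedge\tau$. Since $\varphi-m+\tau\le\psi\le\tau$, we have $\psi(v_{\mathrm{triv}})=\tau$, and \eqref{eq:pointwise} holds at $v_{\mathrm{triv}}$. Let $v\in X^{\mathrm{div}}$ be nontrivial, $\sigma<\tau$ and $c=\sigma-\psi(v)$. If $0\ne s\in F^{k\sigma}_\varphi$, then $\frac1k\log|s|+\sigma$ is psh, $\le\varphi$ and $\le\tau$, hence $\le\psi$; that is, $v(s)\ge kc$. Such $s$ exist for some $k$: if $\varphi=\frac1k\max_i(\log|s_i|+\lambda_i)$, then $\max\lambda_i=km$, so some $s_i\in F^{km}_\varphi\subset F^{k\sigma}_\varphi$. So $\sigma-\psi(v)\le T(v)$ for every $\sigma<\tau$, and therefore $c<T(v)$. If $c>0$, \eqref{eq:dhlim} and Lemma~\ref{lem:volume} give $V-N(\sigma)\le V(1-(c/T(v))^n)$ for all but countably many $\sigma$, i.e.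
\[
\sigma-\psi(v)\le T(v)\,(N(\sigma)/V)^{1/n},
\]
which is trivial if $c\le0$. Let $\sigma\uparrow\tau$, use left continuity of $N$ and $A_X(v)\ge\alpha T(v)$. We obtain \eqref{eq:pointwise} for every $\tau\le m$.

\emph{General $v$, $\varphi\in\mathcal H$.} Take $w_i\to v$ as in (A). Since $\psi$ is usc, $\tau-\psi(v)\le\liminf(\tau-\psi(w_i))$, and \eqref{eq:pointwise} persists. For $\tau=m$ we have $\varphi\wedge m=\varphi$ and $N\le V$, which gives \eqref{eq:skoda}.

\emph{General $\varphi$.} Apply this to $\varphi_j\in\mathcal H$ decreasing to $\varphi$, with $\sup\varphi_j\downarrow m$, and let $j\to\infty$ using Lemma~\ref{lem:h}(1).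
\end{proof}

For $\varphi\in\mathcal E^{\exp}_{\mathrm{NA}}(X,L)$ put $\mu_\tau:=\mathrm{MA}(\varphi\wedge\tau)$ and $A_\varphi(\tau):=\int A_X\,d\mu_\tau\in[0,\infty]$.

\begin{proposition}\label{prop:lower}
For $\varphi\in\mathcal E^{\exp}_{\mathrm{NA}}(X,L)$ and almost every $\tau<m=\sup\varphi$:
\begin{enumerate}
\item[(I)] $A_\varphi(\tau)\ge\alpha V^{1/n}\,h(\tau)\,N(\tau)^{-1/n}$ if $h(\tau)>0$;
\item[(II)] $A_\varphi(\tau)\ge\alpha\,(m-\tau)\,N(\tau)$.
\end{enumerate}
\end{proposition}

Bound (I) will control the deep part of $\nu$, and (II) will control $m$.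

\begin{proof}
Let $h$ be differentiable at $\tau$. We may assume $A_\varphi(\tau)<\infty$, so $A_X<\infty$ $\mu_\tau$-almost everywhere.

(I) Let $\psi=\varphi\wedge\tau$. Applying (E) to $\psi$ and $0$ gives $-E(\psi)\le-\int\psi\,d\mu_\tau$, so $\int(\tau-\psi)\,d\mu_\tau\ge V\tau-E(\psi)=h(\tau)$. Integrate \eqref{eq:pointwise} against $\mu_\tau$, and note that $N(\tau)>0$ by Lemma~\ref{lem:h}(2).

(II) By \eqref{eq:skoda} it suffices to bound $\int(m-\varphi)\,d\mu_\tau$ from below. We do this by following $(\varphi\wedge\tau)(v)$ as $\tau$ increases to $m$. For $v$ with $A_X(v)<\infty$ let $k_v(\tau)=(\varphi\wedge\tau)(v)$, $\tau\le m$.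
\begin{itemize}
\item $k_v$ is concave, as $s(\varphi\wedge\tau)+(1-s)(\varphi\wedge\tau')\le\varphi\wedge(s\tau+(1-s)\tau')$ for $s\in[0,1]$ by convexity of $\mathrm{PSH}(X,L)$.
\item $k_v$ is nondecreasing and $1$-Lipschitz, as $\varphi\wedge\tau-(\tau-\tau')\le\varphi\wedge\tau'$ for $\tau'<\tau$. It is finite, since $k_v(m)=\varphi(v)>-\infty$ by \eqref{eq:skoda}.
\end{itemize}
So $r_v(\tau)=\tau-k_v(\tau)\ge0$ is convex and nondecreasing with $r_v(m)=m-\varphi(v)$, whence
\[
m-\varphi(v)\ge(m-\tau)\,r_v'(\tau^+)\qquad(\tau<m).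
\]
By (E), for $\delta>0$,
\[
E(\varphi\wedge\tau)-E(\varphi\wedge(\tau-\delta))\ge\int\big(k_v(\tau)-k_v(\tau-\delta)\big)\,d\mu_\tau(v).
\]
Divide by $\delta$ and let $\delta\to0$; the difference quotients in the integral lie in $[0,1]$. Since $E(\varphi\wedge\tau)=V\tau-h(\tau)$, we get
\[
V-N(\tau)\ge\int k_v'(\tau^-)\,d\mu_\tau\ge\int k_v'(\tau^+)\,d\mu_\tau ,
\]
i.e. $\int r_v'(\tau^+)\,d\mu_\tau\ge N(\tau)$, as $\mu_\tau$ has mass $V$. Altogether $A_\varphi(\tau)\ge\alpha\int(m-\varphi)\,d\mu_\tau\ge\alpha(m-\tau)N(\tau)$.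
\end{proof}

\section{A lower bound for $E^{K_X}_{\exp}$}\label{sec:EK}

The class $K_X$ may have either sign, so $E^{K_X}_{\exp}$ has to be bounded below before a bound on $\mathbf M$ can be used. The idea is to compare the twist by $K_X$ with the twist by the larger class $aL$, for which the DH measure can be estimated directly.

\begin{proposition}\label{prop:EK}
Let $a\in\mathbb Z_{>0}$ be such that $aL-K_X$ is ample. Then for all $\varphi\in\mathcal E^{\exp}_{\mathrm{NA}}(X,L)$
\begin{equation}\label{eq:EK}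
E^{K_X}_{\exp}(\varphi)\ge-na\,I(\varphi).
\end{equation}
\end{proposition}
\begin{proof}
By Lemma~\ref{lem:dom}, the definition of $E^{K_X}_{\exp}$ and Corollary~\ref{cor:usc}, it suffices to treat $\varphi\in\mathcal H^{\mathrm{dom}}$, given by $(\mathcal X,\mathcal L)$ ample and dominating. For a line bundle $M$ and small rational $s>0$, $(\mathcal X,\mathcal L+sM)$ is a normal ample test configuration for $L+sM$ with the same $D$, hence with the same function $\varphi$. Let $N_{L+sM}(\tau)=\mathrm{DH}(-\infty,\tau)$ be formed with its DH measure. Then $\int e^{-t}\mathrm{DH}=\int e^{-\tau}N_{L+sM}(\tau)\,d\tau$, since $\int_t^\infty e^{-\tau}d\tau=e^{-t}$. Formulas \eqref{eq:filt} and \eqref{eq:dhlim} apply with $F^\lambda H^0(k(L+sM))=\{u:\log|u|+\lambda\le k\varphi\}$.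

\emph{Step 1: $N_{L+sK_X}\le N_{L+saL}$ a.e.} For $k$ divisible, $ks(aL-K_X)$ is base point free, so it has a section $\eta$ with $v_E(\eta)=0$ for the finitely many components $E$ of $\mathcal X_0$. By \eqref{eq:filt}, $u\in F^\lambda\iff\eta u\in F^\lambda$ for $\lambda\in\mathbb Z$. So multiplication by $\eta$ induces injections $H^0(k(L+sK_X))/F^\lambda\hookrightarrow H^0(k(L+saL))/F^\lambda$. Now use \eqref{eq:dhlim}.

\emph{Step 2: $N_{(1+s')L}\le(1+s')^nN_L$ a.e., where $s'=sa$.} Let $u\in H^0(k(1+s')L)$ lie in the step $k(1+s')\sigma$ of the filtration for $L$, i.e. $\log|u|\le k(1+s')(\varphi-\sigma)$. Then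
\[
\log|u|\le\min\big(0,k(1+s')(\varphi-\sigma)\big)\le k(\varphi-\sigma),
\]
so $u$ lies in the step $k\sigma$ of the filtration for $(1+s')L$. Counting dimensions, $\mathrm{DH}_{(1+s')L}[\sigma,\infty)\ge(1+s')^n\mathrm{DH}_L[\sigma,\infty)$ for almost every $\sigma$, while the total masses are $(1+s')^nV$ and $V$.

Hence $\int e^{-t}\mathrm{DH}_{(\mathcal X_0,(\mathcal L+sK_X)|_{\mathcal X_0})}\le(1+sa)^nI(\varphi)$, with equality at $s=0$. Differentiating at $s=0^+$ gives \eqref{eq:EK}.
\end{proof}

\section{Proof of Theorem~\ref{thm:B}}\label{sec:proofB}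

Let $\varphi\in S_C$, $m=\sup\varphi$, and $C_1:=\max(C+na,1)$ with $a$ as in Proposition~\ref{prop:EK}. By \eqref{eq:EK} and $I(\varphi)=1$, $\mathbf A(\varphi)\le C_1$. So \eqref{eq:Adef} gives
\begin{equation}\label{eq:Abound}
\int_{-\infty}^me^{-\tau}A_\varphi(\tau)\,d\tau\le C_1 .
\end{equation}
By \eqref{eq:laplace}, $h(\tau)=h(m)+V(\tau-m)$ for $\tau\ge m$ and integration by parts, for every $\rho>0$
\begin{equation}\label{eq:split}
-E_{\exp}(\varphi;\rho)=\rho^2\int_{-\infty}^me^{-\rho\tau}h\,d\tau+\rho\,e^{-\rho m}h(m)+Ve^{-\rho m}=\rho\int_{-\infty}^me^{-\rho\tau}N\,d\tau+Ve^{-\rho m}.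
\end{equation}
At $\rho=1$ the left side is $1$. So $e^{-m}V\le1$, $e^{-m}h(m)\le1$ and $m\ge\log V$.

\subsection*{(i) Bounds on $\sup\varphi$}

By (II) and \eqref{eq:Abound}, $\int_{-\infty}^me^{-\tau}(m-\tau)N\,d\tau\le C_1/\alpha$. Suppose $e^m\ge2V$, so that $\int_{-\infty}^me^{-\tau}N\,d\tau=1-Ve^{-m}\ge\frac12$. Put $r:=4C_1/\alpha+1$. As $N\le V$, $\int_{m-r}^me^{-\tau}N\,d\tau\le Vre^{r-m}$. So
\[
r\big(\tfrac12-Vre^{r-m}\big)\le\int_{-\infty}^{m-r}e^{-\tau}(m-\tau)N\,d\tau\le C_1/\alpha<r/4,
\]
whence $e^m\le4Vre^r$. If $e^m<2V$, this holds as well, since $r\ge1$. So in all cases $\log V\le m\le m_{\max}:=\log(4Vre^r)$. Relative compactness follows from (K).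

\subsection*{(ii) The case $n\ge2$}

Let $\rho_*=\frac n{n-1}$. By (I) and \eqref{eq:Abound},
\begin{equation}\label{eq:B0}
\int_{\{\tau<m,\,h>0\}}e^{-\tau}hN^{-1/n}\,d\tau\le B_0:=\frac{C_1}{\alpha V^{1/n}}.
\end{equation}
The heuristic of Section~\ref{sec:heur} says that $h$ should decay at least like $e^{\rho_*\tau}$. The natural quantity is therefore $e^{-\tau}h^{1-1/n}$, the $(1/\rho_*)$-th power of $e^{-\rho_*\tau}h$. Put
\[
Q=\int_{-\infty}^me^{-\tau}h^{1-1/n}d\tau,\qquad R=e^{-m}h(m)^{1-1/n}\le e^{-m/n}\le V^{-1/n},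
\]
using $h(m)\le e^m$ and $e^{-m}\le V^{-1}$. By Lemma~\ref{lem:h}(2), $Q<\infty$ and $e^{-\tau}h^{1-1/n}\to0$ as $\tau\to-\infty$; this is where finiteness of all exponential energies of $\varphi$ enters.

\emph{Bound for $Q$.} If $h(m)=0$, then $Q=R=0$. Otherwise, as $h$ is continuous and nondecreasing, $\{h>0,\ \tau<m\}$ is an interval with right end $m$. On it let $G=e^{-\tau}h^{-1/n}N$. There $(h^{1-1/n})'=\frac{n-1}nh^{-1/n}N$ a.e., and $e^{-\tau}h^{1-1/n}$ tends to $0$ at the left end. So integration by parts gives $\int G\,d\tau=\frac n{n-1}(R+Q)$. On the other hand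
\[
e^{-\tau}h^{1-\frac1n}=\big(e^{-\tau}hN^{-1/n}\big)^{\frac n{n+1}}\,G^{\frac1{n+1}},
\]
as the exponents of $h$ add up to $\frac n{n+1}-\frac1{n(n+1)}=\frac{n-1}n$ and those of $N$ cancel. By H\"older and \eqref{eq:B0},
\[
Q\le B_0^{\frac n{n+1}}\Big(\tfrac n{n-1}(R+Q)\Big)^{\frac1{n+1}} .
\]
If $Q\le R$, then $Q\le V^{-1/n}$. If $Q\ge R$, then $Q^{n+1}\le B_0^n\frac{2n}{n-1}Q$. Hence
\[
Q\le Q_0:=\max\Big(V^{-1/n},\big(\tfrac{2n}{n-1}\big)^{1/n}B_0\Big).
\]

\emph{From $Q$ to the energy.} Let $y=e^{-\rho_*\tau}h$, so $y^{1/\rho_*}=e^{-\tau}h^{1-1/n}$. For $\tau\le m-1$ and $\tau'\in[\tau,\tau+1]$, monotonicity of $h$ gives $y(\tau')^{1/\rho_*}\ge e^{-1}y(\tau)^{1/\rho_*}$, so $y(\tau)^{1/\rho_*}\le eQ_0$. For $\tau\in[m-1,m]$, $y(\tau)^{1/\rho_*}\le eR$. So $y\le K_0:=(e\max(Q_0,V^{-1/n}))^{\rho_*}$ on $(-\infty,m]$, and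
\[
\int_{-\infty}^my\,d\tau\le K_0^{1-1/\rho_*}\int_{-\infty}^my^{1/\rho_*}d\tau\le K_0^{1-1/\rho_*}Q_0 .
\]
In \eqref{eq:split} with $\rho=\rho_*$ we also have $e^{-\rho_*m}h(m)=R^{\rho_*}\le V^{-\rho_*/n}$ and $Ve^{-\rho_*m}\le V^{1-\rho_*}$. So $-E_{\exp}(\varphi;\rho_*)$ is bounded by a constant depending only on $X,L,C$.

\emph{Other $\rho$.} By \eqref{eq:laplace}, $-E_{\exp}(\varphi;\rho)=\int e^{-\rho t}d\nu$ is log-convex in $\rho$ and equals $1$ at $\rho=1$, so it is bounded for $1\le\rho\le\rho_*$. For $\rho\le1$ it is at most $V^{1-\rho}$ by H\"older. As $E_{\exp}\le0$, $E_{\exp}(\cdot;\rho)$ is bounded on $S_C$ for $0<\rho\le\rho_*$.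

\subsection*{(ii) The case $n=1$}

Now (I) and \eqref{eq:Abound} give $\int_{\{\tau<m,\,h>0\}}e^{-\tau}\frac hN\,d\tau\le B_0:=C_1/(\alpha V)$. Let $\tau\le m-1$ with $h(\tau)>0$; then $h,N>0$ on $[\tau,\tau+1]$. By Cauchy--Schwarz
\[
1\le\int_\tau^{\tau+1}\frac hN\,d\tau'\cdot\int_\tau^{\tau+1}\frac Nh\,d\tau'\le e^{\tau+1}B_0\cdot\log\frac{h(\tau+1)}{h(\tau)} .
\]
Hence
\[
h(\tau)\le h(m)\exp\big(-e^{-\tau-1}/B_0\big)\qquad(\tau\le m-1),
\]
a decay faster than every exponential, while $h\le h(m)$ on $[m-1,m]$. With $h(m)\le e^m$ and $m\in[\log V,m_{\max}]$, \eqref{eq:split} is bounded on $S_C$ for every $\rho>0$.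

\subsection*{(iii) Semicontinuity}

Weak upper semicontinuity is Corollary~\ref{cor:usc}. If $\varphi$ is the weak limit of a net in $S_C$, then $E_{\exp}(\varphi;\rho)$ is at least the limit superior of the values along the net. These values equal $-1$ for $\rho=1$ and are bounded below for $\rho$ as in (ii). This completes the proof of Theorem~\ref{thm:B}. \qed

\begin{thebibliography}{9}

\bibitem{BJ} Boucksom--Jonsson, \emph{Global pluripotential theory over a trivially valued field}.

\bibitem{JM} Jonsson--Musta\c{t}\u{a} (2012).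

\bibitem{LM} Lazarsfeld--Musta\c{t}\u{a} (2009).

\bibitem{Ent} \emph{Perelman's Entropy In K\"ahler Geometry And Its Non-Archimedean Reflection}, \url{https://u-lab.my-pharm.ac.jp/~noda/cnf/Eiji_Inoue_Kanazawa_Nov2_2021.pdf}

\end{thebibliography}

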